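\title{Equal partitions of finite groups with non-abelian members}

\begin{abstract}
An equal partition of a finite group is a covering by proper subgroups of one common order that intersect pairwise trivially. We show that the members of an equal partition need not be abelian: for every power $q$ of an odd prime $p$ there is a group of order $q^{12}$, exponent $p$ and class $2$ with an equal partition into subgroups of order $q^3$, exactly $q^2$ of which are non-abelian. More generally, every finite group of class $2$ and odd prime exponent occurs as a member of an equal partition. An equal partition with members of order $p^k$, at least one of them non-abelian, exists if and only if $p$ is odd and $k\ge 3$. The method is to start from a partition into abelian subgroups and to exchange one ruling of a set of pure tensors for the other.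
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $G$ be a finite group. A \emph{partition} of $G$ is a collection $\{H_1,\dots,H_n\}$, $n\ge2$, of nontrivial proper subgroups, its \emph{members}, such that $G=\bigcup_i H_i$ and $H_i\cap H_j=1$ for $i\ne j$. Equivalently, every nonidentity element of $G$ lies in exactly one member. The partition is \emph{equal} if all members have the same order.

If $G$ is non-cyclic and of prime exponent $p$, then each nonidentity element lies in exactly one subgroup of order $p$, the one it generates, and these subgroups form an equal partition. A theorem of Isaacs says that no other groups occur: \emph{a finite group has an equal partition if and only if it is a non-cyclic $p$-group of exponent $p$ for some prime $p$.} This describes the groups that can be partitioned, but it says little about the members. The following is Question~3.5 of \cite{covers}.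

\begin{quote}
\emph{Is there a finite group with an equal partition in which at least one member is non-abelian?}
\end{quote}

The examples that come to mind first suggest the answer no. Members of prime order are cyclic. To obtain larger members, take a field $K$ with $p^k$ elements and call a $1$-dimensional subspace of a $K$-vector space a \emph{$K$-line}. The $K$-lines of $K^m$, $m\ge2$, form an equal partition of the additive group, with members of order $p^k$. The same device works in non-abelian groups whose commutators are given by an alternating $K$-bilinear map (Example~\ref{ex:Klinear}); but an alternating map vanishes on a line, so the members are abelian again. Finally, when $|G|$ is the square of the order of the members, all members are forced to be abelian (Section~\ref{sec:necessary}). Nevertheless the answer is yes. Recall that a group has \emph{class $2$} if it is non-abelian and all its commutators are central.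

\begin{theorem}\label{thm:example}
Let $q$ be a power of an odd prime $p$. There is a group $G$ of order $q^{12}$, exponent $p$ and class $2$ with an equal partition into subgroups of order $q^3$, exactly $q^2$ of which are non-abelian.
\end{theorem}

With $q=p$ this gives, for every odd prime $p$, a group of order $p^{12}$ with $p^2$ non-abelian members of order $p^3$. Among groups of class $2$, the isomorphism type of a member is subject to no restriction beyond the exponent.

\begin{theorem}\label{thm:general}
Let $p$ be an odd prime and let $H$ be a group of order $p^k$, exponent $p$ and class $2$. Let $|H:Z(H)|=p^r$ and $|Z(H)|=p^s$, and put $\delta=1$ if $s=1$ and $\delta=2$ if $s\ge2$. For every $m\ge 2r-1+\delta$ there is a group of order $p^{km}$, exponent $p$ and class $2$ with an equal partition into subgroups of order $p^k$, of which exactly $p^{k-1}$ are non-abelian, each isomorphic to $H$.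
\end{theorem}

In the other direction there are the following restrictions.

\begin{theorem}\label{thm:necessary}
Let $G$ have an equal partition with a non-abelian member, where $|G|=p^n$ and the members have order $p^k$. Then $p$ is odd, $k\ge3$, $k$ divides $n$, and $n\ge3k$.
\end{theorem}

Together the three theorems determine the possible orders of the members.

\begin{corollary}\label{cor:orders}
Let $p$ be a prime and $k\ge1$. An equal partition with members of order $p^k$, at least one of them non-abelian, exists if and only if $p$ is odd and $k\ge3$. For odd $p$, consider groups of order $p^{mk}$ with such a partition.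
\begin{itemize}
\item[(i)] If $k=3$, they exist for all $m\ge4$ and do not exist for $m\le2$.
\item[(ii)] If $k\ge4$, they exist for all $m\ge5$, and also for $m=4$ if $3$ divides $k$; they do not exist for $m\le2$.
\end{itemize}
\end{corollary}

We do not decide the case $m=3$, nor the case $m=4$ when $k\ge4$ and $3\nmid k$, nor whether members of class greater than $2$ can occur.

Both constructions have the same shape. We build a group on a vector space, partition it into abelian subgroups that are lines over a field $K$, and then repartition a small piece of it in a way that is not $K$-linear. Section~\ref{sec:switch} describes this exchange, Section~\ref{sec:groups} the groups and their abelian partitions, and Section~\ref{sec:field} the one piece of field arithmetic that makes the two compatible. Theorems~\ref{thm:example} and~\ref{thm:general} are proved in Sections~\ref{sec:example} and~\ref{sec:general}. Isaacs' theorem is used only in the proof of Theorem~\ref{thm:necessary} and, through it, in the corollary.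

\section{Necessary conditions}\label{sec:necessary}

\begin{proof}[Proof of Theorem~\ref{thm:necessary}]
By Isaacs' theorem $G$ has exponent $p$. A group of exponent $2$ is abelian, because $ab=(ab)^{-1}=b^{-1}a^{-1}=ba$; so $p$ is odd. Groups of order at most $p^2$ are abelian, so $k\ge3$. The $p^n-1$ nonidentity elements are divided into sets of size $p^k-1$, so $p^k-1$ divides $p^n-1$. Writing $n=mk+j$ with $0\le j<k$, we have $p^n-1\equiv p^j-1 \pmod{p^k-1}$ and $0\le p^j-1<p^k-1$, which forces $j=0$. The members are proper subgroups, so $m\ge2$. It remains to exclude $m=2$.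

Suppose $n=2k$, and let $H_i$, $H_j$ be distinct members. Then $|H_iH_j|=|H_i|\,|H_j|/|H_i\cap H_j|=p^{2k}$, so $G=H_iH_j$; this factorization is the only use of $n=2k$. We first show that $H_i$ is normal. Let $x\in G$. For any $j\ne i$ write $x=h_ih_j$ with $h_i\in H_i$, $h_j\in H_j$. Then
\[
x^{-1}H_ix\cap H_j=h_j^{-1}H_ih_j\cap H_j=h_j^{-1}(H_i\cap H_j)h_j=1 .
\]
So $x^{-1}H_ix$ meets every member other than $H_i$ trivially, and since the members cover $G$, it is contained in $H_i$. Thus all members are normal. For $a\in H_i$ and $c\in H_j$ with $i\neq j$, the commutator $a^{-1}c^{-1}ac$ then lies in $H_i\cap H_j=1$, so distinct members centralize each other.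

Now let $a,b\in H_i$ and choose $1\ne c\in H_j$ with $j\ne i$. Since $c\notin H_i$, we have $bc\notin H_i$, so $bc\in H_l$ for some $l\ne i$. Hence $a$ commutes with $bc$ and with $c$, and therefore with $b=(bc)c^{-1}$. So every member is abelian, contrary to the hypothesis.
\end{proof}

\section{Exchanging two rulings}\label{sec:switch}

To escape from $K$-lines we need a set that is a union of $K$-lines and can be cut into subgroups of the same order in a second way. The smallest instance lives in a group of order $16$.

\begin{example}\label{ex:F4}
Let $K=\mathbb F_4=\{0,1,\rho,\rho^2\}$ and let $G$ be the additive group of $K^2$, partitioned by the five $K$-lines $K(1,0)$, $K(0,1)$, $K(1,1)$, $K(1,\rho)$, $K(1,\rho^2)$. The first three are spanned by vectors $w\in\mathbb F_2^2$. Their nonzero elements are the nine products $tw$ with $0\ne t\in K$ and $0\ne w\in\mathbb F_2^2$: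
\[
\begin{array}{c|ccc}
 & w=(1,0) & w=(0,1) & w=(1,1)\\ \hline
t=1 & (1,0) & (0,1) & (1,1)\\
t=\rho & (\rho,0) & (0,\rho) & (\rho,\rho)\\
t=\rho^2 & (\rho^2,0) & (0,\rho^2) & (\rho^2,\rho^2)
\end{array}
\]
Each column, together with $0$, is a $K$-line $Kw$. Each row, together with $0$, is also a subgroup of order $4$, namely $t\,\mathbb F_2^2$, and it is not a $K$-line. The three rows and the two lines $K(1,\rho)$, $K(1,\rho^2)$ form a second equal partition of $G$.
\end{example}

The example uses only that $(t,w)\mapsto tw$ is bilinear over the small field, that $t$ and $w$ range over spaces of the same dimension, and that a nonzero product $tw$ determines $t$ up to a scalar. The products $tw$ behave like pure tensors, and the columns and rows are the two \emph{rulings} of the set of all of them. The next proposition says this for a group law that need not be addition.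

\begin{proposition}\label{prop:switch}
Let $G$ be a finite group whose underlying set is an $\mathbb F_q$-vector space $U$ and whose identity is $0$. Let $\mathcal L$ be an equal partition of $G$ with members of order $q^k$. Let $T$ and $W$ be $\mathbb F_q$-spaces of dimension $k$ and let $B\colon T\times W\to U$ be $\mathbb F_q$-bilinear. Put $L_w=B(T,w)$ and $H_t=B(t,W)$, and assume:
\begin{itemize}
\item[(a)] $L_w\in\mathcal L$ for every $w\ne0$;
\item[(b)] if $B(t,w)=B(t',w')\ne0$, then $\mathbb F_qt=\mathbb F_qt'$;
\item[(c)] $H_t$ is a subgroup of $G$ for every $t\ne0$.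
\end{itemize}
Then $w\mapsto B(t,w)$ is a bijection $W\to H_t$ for $t\neq0$, the subgroups $H_t$ and $H_{t'}$ coincide if and only if $\mathbb F_qt=\mathbb F_qt'$, and
\[
\mathcal L'=\bigl(\mathcal L\setminus\{L_w:w\ne0\}\bigr)\cup\{H_t:t\ne0\}
\]
is an equal partition of $G$ with members of order $q^k$.
\end{proposition}

\begin{proof}
For $w\ne0$, (a) gives $|B(T,w)|=q^k=|T|$, so the linear map $t\mapsto B(t,w)$ is injective. Thus $B(t,w)\ne0$ whenever $t\neq 0$ and $w\ne0$, so for $t\ne0$ the linear map $w\mapsto B(t,w)$ is injective and $|H_t|=q^k<|G|$. Since $B(ct,w)=B(t,cw)$ for $c\in\mathbb F_q$, the subgroup $H_t$ depends only on $\mathbb F_qt$, and by (b) we have $H_t\cap H_{t'}=0$ if $\mathbb F_qt\ne\mathbb F_qt'$.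

Let $M$ be the set of all values $B(t,w)$. It is the union of the $L_w$ and also the union of the $H_t$. A nonidentity element outside $M$ lies in exactly one member of $\mathcal L$, which is not an $L_w$, and in no $H_t$. A nonidentity element of $M$ lies in some $L_w$, hence in no other member of $\mathcal L$, and it lies in exactly one of the subgroups $H_t$. So every nonidentity element lies in exactly one member of $\mathcal L'$.
\end{proof}

Our task is to find a group law for which the columns $L_w$ belong to a partition into abelian subgroups while the rows $H_t$ are subgroups and some of them are non-abelian.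

\section{Groups from alternating maps and their abelian partitions}\label{sec:groups}

From now on $p$ is an odd prime. Let $V$ and $Z$ be finite $\mathbb F_p$-spaces and let $\omega\colon V\times V\to Z$ be \emph{alternating}: $\mathbb F_p$-bilinear with $\omega(v,v)=0$ for all $v$, and hence $\omega(v',v)=-\omega(v,v')$. On $G(\omega)=V\oplus Z$ define
\[
(v,z)(v',z')=\bigl(v+v',\;z+z'+\tfrac12\,\omega(v,v')\bigr).
\]
The factor $\tfrac12$ needs $p$ odd. We identify $Z$ with $0\oplus Z$, and we say that $\omega$ \emph{vanishes on} a subset $A$ of $V\oplus Z$ if $\omega(v,v')=0$ for all $(v,z),(v',z')\in A$.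

\begin{lemma}\label{lem:group}
$G(\omega)$ is a group with identity $0$, and $g^p=0$ for all $g$. All commutators are central, and $(v,z)$ and $(v',z')$ commute if and only if $\omega(v,v')=0$. An $\mathbb F_p$-subspace $A$ of $V\oplus Z$ is a subgroup if and only if $(0,\omega(v,v'))\in A$ for all $(v,z),(v',z')\in A$; it is an abelian subgroup if and only if $\omega$ vanishes on $A$.
\end{lemma}

\begin{proof}
Both bracketings of $(v,z)(v',z')(v'',z'')$ have $V$-part $v+v'+v''$ and $Z$-part $z+z'+z''+\frac12\bigl(\omega(v,v')+\omega(v,v'')+\omega(v',v'')\bigr)$. The identity is $(0,0)$. Since $\omega(v,v)=0$, the inverse of $(v,z)$ is $(-v,-z)$ and $(v,z)^j=(jv,jz)$ by induction on $j$. Elements of $Z$ are central. For $g=(v,z)$, $g'=(v',z')$, the $Z$-parts of $gg'$ and $g'g$ differ by $\omega(v,v')$, so $gg'=g'g\cdot(0,\omega(v,v'))$ and the commutator $g^{-1}g'^{-1}gg'$ is $(0,\omega(v,v'))$. A subgroup contains the commutators of its elements. Conversely, if the subspace $A$ satisfies the stated condition, it is closed under inverses and contains $gg'=g+g'+\frac12(0,\omega(v,v'))$. The last claim follows from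 the criterion for commuting.
\end{proof}

In particular, if $\omega\neq 0$ then $G(\omega)$ has exponent $p$ and class $2$.

\begin{example}\label{ex:Klinear}
If $V$ and $Z$ are $K$-spaces with $\dim_K (V\oplus Z)\ge 2$ and $\omega$ is $K$-bilinear, then $\omega(\kappa v,\kappa'v)=\kappa\kappa'\omega(v,v)=0$, so the $K$-lines of $V\oplus Z$ form an equal partition of $G(\omega)$ into abelian subgroups.
\end{example}

We shall need maps $\omega$ that are not $K$-bilinear. The next lemma keeps the conclusion of the example under a much weaker hypothesis: it suffices to cut $V$ into pieces on which $\omega$ vanishes and to put some $K$-structure on each piece separately. No compatibility between these structures, or with $\omega$, is required.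

\begin{lemma}\label{lem:abelian}
Let $K$ be a finite field of characteristic $p$, let $Z$ be a $K$-space, and suppose $|V|\,|Z|>|K|$. Let $V_i$ $(i\in I)$ be $\mathbb F_p$-subspaces of $V$ such that every nonzero vector of $V$ lies in exactly one $V_i$ and $\omega(V_i,V_i)=0$. Suppose that each $V_i$ is given the structure of a $K$-space, and regard $A_i=V_i\oplus Z$ as a $K$-space. Let $\mathcal L$ consist of all $K$-lines of $Z$ and, for each $i$, all $K$-lines of $A_i$ not contained in $Z$. Then $\mathcal L$ is an equal partition of $G(\omega)$ into abelian subgroups of order $|K|$.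
\end{lemma}

\begin{proof}
A $K$-line of $A_i$ or $Z$ is an $\mathbb F_p$-subspace of order $|K|<|G(\omega)|$ on which $\omega$ vanishes, hence a proper abelian subgroup by Lemma~\ref{lem:group}. Let $g=(v,z)\ne0$. If $v=0$, then $g$ lies on exactly one $K$-line of $Z$. A $K$-line of $A_i$ not contained in the $K$-subspace $Z$ meets $Z$ in $0$, so it does not contain $g$. If $v\ne0$, then $g\notin Z$ and $g$ lies in $A_i$ for exactly one $i$; the unique $K$-line of $A_i$ through $g$ is not contained in $Z$, and it is the only member of $\mathcal L$ containing $g$.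
\end{proof}

\section{A linear map with $\varphi(t^2)=\lambda(t)\,t$}\label{sec:field}

We now look for $\omega$. The smallest non-abelian member has order $p^3$, so we try Proposition~\ref{prop:switch} with $W=\mathbb F_q^3$, where $q$ is a power of $p$, with $\dim T=3$, and with
\[
B\bigl(t,(\alpha,\beta,\gamma)\bigr)=(\alpha t,\beta t,\gamma t)\in T\times T\times T,
\]
the third factor being $Z$. Try $\omega\bigl((a,b),(a',b')\bigr)=\sigma(a,b')-\sigma(a',b)$ with an $\mathbb F_q$-bilinear $\sigma\colon T\times T\to T$. The column $L_{(1,1,0)}=\{(u,u,0)\}$ is an abelian subgroup exactly when $\sigma$ is symmetric. On the row $H_t$ we get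
\[
\omega\bigl((\alpha t,\beta t),(\alpha't,\beta't)\bigr)=(\alpha\beta'-\alpha'\beta)\,\sigma(t,t),
\]
so $H_t$ is a subgroup exactly when $\sigma(t,t)\in\mathbb F_qt$, and is non-abelian when moreover $\sigma(t,t)\neq0$. Both demands are met by
\[
\sigma(t,t')=\tfrac12\bigl(\lambda(t)t'+\lambda(t')t\bigr),\qquad \sigma(t,t)=\lambda(t)\,t,
\]
for a nonzero linear functional $\lambda$ on $T$.

The difficulty is the rest of the group: Lemma~\ref{lem:abelian} asks us to cut all of $V$ into pieces on which $\omega$ vanishes. This is easy if $T$ lies in a field $E$ and $\sigma(a,b)=\varphi(ab)$ for a linear map $\varphi\colon E\to T$. For then $\omega$ vanishes on $\{(u,uw):u\in T\}$ for \emph{every} $w\in E$, by commutativity of $E$, and these sets cover all pairs $(a,b)\in T\times E$ with $a\ne0$. So we want a linear $\varphi$ with $\varphi(t^2)=\lambda(t)t$ on $T$.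

\begin{remark}\label{rem:notK}
One cannot take $E=T$. Suppose that $T=E$ has degree $k\ge2$ over $\mathbb F_q$ and that $\varphi(t^2)=\lambda(t)t$ for all $t$, with $\lambda\ne0$. Expanding $\varphi((t+s)^2)$ gives $\varphi(ts)=\frac12(\lambda(t)s+\lambda(s)t)$. Fix $s\neq0$ in $\ker\lambda$. As $t$ runs through $E$ so does $ts$, and $\varphi(ts)=\frac12\lambda(t)s$; so the image of $\varphi$ lies in $\ker\lambda$. But if $\lambda(t)\ne0$, then $\varphi(t^2)=\lambda(t)t\notin\ker\lambda$. This is why our example has order $q^{12}$ and not $q^9$; it rules out only this construction, not the case $m=3$ of Corollary~\ref{cor:orders}.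
\end{remark}

A quadratic extension gives enough room. Write $T=\mathbb F_q\tau\oplus T_0$ with $T_0=\ker\lambda$ and $\lambda(\tau)=1$. The formula for $\sigma$ prescribes $\varphi(\tau^2)=\tau$, $\varphi(\tau s)=\frac12 s$ and $\varphi(ss')=0$ for $s,s'\in T_0$. These prescriptions are consistent if $\tau^2$ and $\tau T_0$ are independent modulo the span of the products $ss'$. To control that span we place $T_0$ inside a subfield.

\begin{lemma}\label{lem:field}
Let $q$ be a power of an odd prime, $k\ge2$, and $K=\mathbb F_{q^k}\subset E=\mathbb F_{q^{2k}}$. There are an $\mathbb F_q$-subspace $T\subset E$ of dimension $k$, a nonzero linear functional $\lambda\colon T\to\mathbb F_q$, and an $\mathbb F_q$-linear map $\varphi\colon E\to T$ such that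
\[
\varphi(t^2)=\lambda(t)\,t\qquad(t\in T).
\]
\end{lemma}

\begin{proof}
Take $\tau\in E\setminus K$. Then $1,\tau$ is a $K$-basis of $E$, so $\tau^2=A\tau-N$ with $A,N\in K$. We may assume $A\ne0$: if $A=0$, then $(\tau+1)^2=2(\tau+1)-(N+1)$ with $2\ne0$, and we replace $\tau$ by $\tau+1$. Let $T_0$ be the kernel of an $\mathbb F_q$-linear functional on $K$ that is nonzero at $A$. Thus $\dim T_0=k-1$ and $A\notin T_0$. Put $T=\mathbb F_q\tau\oplus T_0$, of dimension $k$, and $\lambda(a\tau+s)=a$ for $a\in\mathbb F_q$, $s\in T_0$.

Let $P=\{a\tau^2+\tau s:a\in\mathbb F_q,\ s\in T_0\}$. The element $a\tau^2+\tau s=(aA+s)\tau-aN$ lies in $K$ only if $aA+s=0$, and since $A\notin T_0$ this forces $a=0$ and then $s=0$. Hence the linear map $(a,s)\mapsto a\tau^2+\tau s$ is injective, $\dim P=k$, and $P\cap K=0$. As $\dim E=2k$, we have $E=P\oplus K$, and we may define $\varphi$ by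
\[
\varphi|_K=0,\qquad \varphi(a\tau^2+\tau s)=a\tau+\tfrac12 s .
\]
For $t=a\tau+s$ we have $t^2=(a^2\tau^2+\tau\cdot2as)+s^2$ with $2as\in T_0$ and $s^2\in K$. So $\varphi(t^2)=a^2\tau+as=\lambda(t)\,t$.
\end{proof}

Lemma~\ref{lem:abelian} needs $K$-structures, and $T$ is not a $K$-subspace of $E$ under field multiplication. We therefore transport a structure by hand. Fix an $\mathbb F_q$-linear bijection $\theta\colon T\to K$ and put
\[
\kappa*t=\theta^{-1}\bigl(\kappa\,\theta(t)\bigr)\qquad(\kappa\in K,\ t\in T).
\]
This makes $T$ a $1$-dimensional $K$-space. Choose an $\mathbb F_q$-complement $T'$ of $T$ in $E$; it has dimension $k$, and an $\mathbb F_q$-linear bijection $T'\to K$ makes it a $1$-dimensional $K$-space in the same way. On $E=T\oplus T'$ we take the direct sum structure, again written $*$. It is not the field multiplication of $E$. We shall use three properties: $T$ is a $K$-line of $(E,*)$; for $c\in\mathbb F_q$, $\kappa\in K$, $e\in E$ and $t\in T$,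
\begin{equation}\label{eq:star}
\kappa*(ce)=c\,(\kappa*e);\qquad\text{and}\qquad \theta(\kappa*t)=\kappa\,\theta(t).
\end{equation}
Finally, each $1$-dimensional subspace $\mathbb F_qt$ of $T$ not contained in $\ker\lambda$ contains exactly one vector with $\lambda$-value $1$, and $\lambda^{-1}(1)$ is a coset of $\ker\lambda$. So there are exactly $q^{k-1}$ such subspaces.

\section{The group of order $q^{12}$}\label{sec:example}

\begin{proof}[Proof of Theorem~\ref{thm:example}]
Take $K,E,T,\lambda,\varphi$ from Lemma~\ref{lem:field} with $k=3$, and $*$ as above. Let $V=T\times E$, $Z=T$ and $\omega\bigl((a,b),(a',b')\bigr)=\varphi(ab'-a'b)$, which is alternating. Thus $G=G(\omega)$ is the set $T\times E\times T$ with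
\[
(a,b,c)(a',b',c')=\bigl(a+a',\;b+b',\;c+c'+\tfrac12\varphi(ab'-a'b)\bigr),
\]
and $|G|=q^3\cdot q^6\cdot q^3=q^{12}$.

\emph{The abelian partition.} Put $V_w=\{(u,uw):u\in T\}$ for $w\in E$, and $V_\infty=0\times E$. A vector $(a,b)$ with $a\ne0$ lies in $V_{b/a}$ and in no other of these subspaces; a vector $(0,b)$ with $b\ne0$ lies only in $V_\infty$. The map $\omega$ vanishes on $V_\infty$, and on $V_w$ because $u\cdot u'w-u'\cdot uw=0$. Define $K$-structures by $\kappa*(u,uw)=(\kappa*u,(\kappa*u)w)$ on $V_w$, by $\kappa*(0,b)=(0,\kappa*b)$ on $V_\infty$, and by $*$ on $Z=T$. Lemma~\ref{lem:abelian} gives an equal partition $\mathcal L$ of $G$ into abelian subgroups of order $q^3$: it consists of $Z$ and of the $K$-lines other than $Z$ in the spaces $A_w=V_w\oplus Z$ and $A_\infty=V_\infty\oplus Z$.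

\emph{The exchange.} We apply Proposition~\ref{prop:switch} with $W=\mathbb F_q^3$ and $B(t,(\alpha,\beta,\gamma))=(\alpha t,\beta t,\gamma t)$.

(a) Let $(\alpha,\beta,\gamma)\ne0$ and let $L=\{(\alpha t,\beta t,\gamma t):t\in T\}$, a subspace with $q^3=|K|$ elements. If $\alpha\ne0$, then $L\subset A_w$ with $w=\beta/\alpha\in\mathbb F_q$, and by \eqref{eq:star}
\[
\kappa*(\alpha t,\alpha tw,\gamma t)=\bigl(\alpha(\kappa*t),\,\alpha(\kappa*t)w,\,\gamma(\kappa*t)\bigr)\in L .
\]
If $\alpha=0\ne\beta$, then $L\subset A_\infty$ and $\kappa*(0,\beta t,\gamma t)=(0,\beta(\kappa*t),\gamma(\kappa*t))\in L$; this is where we use that $*$ on $E$ extends $*$ on $T$. In both cases $L$ is a $K$-subspace of order $|K|$, that is, a $K$-line, and $L\neq Z$. If $\alpha=\beta=0$, then $L=Z$. So $L\in\mathcal L$ in every case.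

(b) If $(\alpha t,\beta t,\gamma t)=(\alpha't',\beta't',\gamma't')\ne0$, then a nonzero coordinate is a nonzero element of $\mathbb F_qt\cap\mathbb F_qt'$, so $\mathbb F_qt=\mathbb F_qt'$.

(c) For $0\ne t\in T$ we have $H_t=\{(\alpha t,\beta t,\gamma t):\alpha,\beta,\gamma\in\mathbb F_q\}$ and
\[
\omega\bigl((\alpha t,\beta t),(\alpha't,\beta't)\bigr)=(\alpha\beta'-\alpha'\beta)\,\varphi(t^2)=(\alpha\beta'-\alpha'\beta)\,\lambda(t)\,t\in\mathbb F_qt .
\]
By Lemma~\ref{lem:group}, $H_t$ is a subgroup, and it is non-abelian if and only if $\lambda(t)\ne0$.

The proposition gives an equal partition $\mathcal L'$ with members of order $q^3$. The members kept from $\mathcal L$ are abelian. The non-abelian members are the $H_t$ with $\mathbb F_qt\not\subset\ker\lambda$, and there are $q^2$ of them. In particular $\omega\neq 0$, so $G$ has exponent $p$ and class $2$.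
\end{proof}

The partition has $(q^{12}-1)/(q^3-1)=q^9+q^6+q^3+1$ members, and the exchange touches only $q^2+q+1$ of them, one for each $1$-dimensional subspace of $T$. For $q=3$ the group has order $3^{12}$ and $20440$ members of order $27$; of these, $13$ are new and $9$ are non-abelian.

\section{Every group of class $2$ and odd prime exponent is a member}\label{sec:general}

To realize a given group $H$ as a row $H_t$, we first write it in the form of Section~\ref{sec:groups}. We use the convention $[g,h]=g^{-1}h^{-1}gh$, so that $gh=hg[g,h]$. The identity $[gg',h]=g'^{-1}[g,h]g'\,[g',h]$ shows that in a group of class $2$ the commutator is multiplicative in the first variable, and $[h,g]=[g,h]^{-1}$ gives the same for the second.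

\begin{lemma}\label{lem:normalform}
Let $p$ be odd and let $H$ be a finite group of exponent $p$ and class $2$. Put $Y=Z(H)$ and $X=H/Y$, written additively. Then $X$ and $Y$ are $\mathbb F_p$-spaces, the commutator induces an alternating map $D\colon X\times X\to Y$, and $H\cong G(D)$.
\end{lemma}

\begin{proof}
The group $Y$ is abelian, $X$ is abelian because $Y$ contains all commutators, and both have exponent $p$; so they are $\mathbb F_p$-spaces. The commutator $[g,h]$ depends only on the cosets $gY$, $hY$, is additive in each variable, and vanishes for $g=h$. This gives $D$.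

Choose $h_1,\dots,h_r\in H$ mapping to a basis $x_1,\dots,x_r$ of $X$. Since $h_i^p=1$, the power $h_i^a$ makes sense for $a\in\mathbb F_p$, and every element of $H$ is uniquely $h_1^{a_1}\cdots h_r^{a_r}y$ with $a_i\in\mathbb F_p$, $y\in Y$; denote it by $(x,y)$ with $x=\sum a_ix_i$. To multiply by $(x',y')$ with $x'=\sum b_ix_i$, move each $h_i^{b_i}$ to the left past the factors $h_j^{a_j}$ with $j>i$, using $h_j^ah_i^b=h_i^bh_j^a[h_j,h_i]^{ab}$ with central commutator. The result is
\[
(x,y)(x',y')=\bigl(x+x',\,y+y'+f(x,x')\bigr),\qquad f(x,x')=\sum_{i<j}a_jb_i\,D(x_j,x_i).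
\]
The map $f$ is bilinear, and since $D$ is alternating,
\[
f(x,x')-f(x',x)=\sum_{i<j}(a_jb_i-a_ib_j)D(x_j,x_i)=D(x,x').
\]
It remains to remove the symmetric part $g(x,x')=\frac12\bigl(f(x,x')+f(x',x)\bigr)$, for which $f-g=\frac12D$. Let $\psi(x,y)=(x,\,y-\frac12g(x,x))$, a bijection $H\to G(D)$. As $\frac12g(x+x',x+x')=\frac12g(x,x)+g(x,x')+\frac12g(x',x')$, the $Y$-part of $\psi\bigl((x,y)(x',y')\bigr)$ is
\[
\bigl(y-\tfrac12g(x,x)\bigr)+\bigl(y'-\tfrac12g(x',x')\bigr)+\tfrac12D(x,x'),
\]
which is the $Y$-part of $\psi(x,y)\psi(x',y')$ in $G(D)$.
\end{proof}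

The plan is now to take $W=X\oplus Y$, of dimension $r+s=k$, and to let $B(t,(x,y))$ be ``$t$ times $(x,y)$'', with $X$ placed in $E^r$ and $Y$ in a power of $K$. One new difficulty appears when the center is not cyclic. Condition~(b) of Proposition~\ref{prop:switch} must hold for central elements: a nonzero product $\theta(t)\iota(y)$, where $\iota$ is the embedding of $Y$, must determine $\mathbb F_pt$. If $s\geq 2$ and $\iota$ maps into $K$ itself, this fails: for independent $y,y'$ and $t\neq 0$, the element $t'$ with $\theta(t')=\theta(t)\iota(y)/\iota(y')$ satisfies $\theta(t')\iota(y')=\theta(t)\iota(y)$ and $t'\notin\mathbb F_pt$. A second coordinate repairs this, and it is the source of the number $\delta$.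

\begin{lemma}\label{lem:iota}
Let $K=\mathbb F_{p^k}$, let $Y$ be an $\mathbb F_p$-space of dimension $s$ with $1\le s\le k$, and let $\delta=1$ if $s=1$ and $\delta=2$ if $s\ge2$. There is an injective $\mathbb F_p$-linear map $\iota\colon Y\to K^\delta$ such that $0\ne\iota(y')\in K\iota(y)$ implies $y'\in\mathbb F_py$.
\end{lemma}

\begin{proof}
If $s=1$, any injective linear map will do, since the hypothesis gives $y\ne0$ and so $Y=\mathbb F_py$. If $s\ge2$, regard $Y$ as an $\mathbb F_p$-subspace of $K$, which is possible as $s\le k$, and put $\iota(y)=(y,y^p)$; this is $\mathbb F_p$-linear because $y\mapsto y^p$ is a field automorphism fixing $\mathbb F_p$. If $0\ne\iota(y')=\kappa\iota(y)$, then $y,y'\ne0$, $y'=\kappa y$ and $y'^p=\kappa y^p$. Dividing, $y'^{\,p-1}=y^{p-1}$, so $y'/y$ is a root of the polynomial $\zeta^{p-1}-1$, whose roots are the nonzero elements of $\mathbb F_p$.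
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
By Lemma~\ref{lem:normalform} we may take $H=G(D)$ with $D\colon X\times X\to Y$ alternating and nonzero, $\dim X=r$, $\dim Y=s$, $r+s=k$. An alternating map on a space of dimension at most $1$ is zero, so $r\ge2$ and $k\ge3$. Identify $X$ with $\mathbb F_p^r\subset E^r$, with standard basis $x_1,\dots,x_r$. Take $K,E,T,\lambda,\varphi$ from Lemma~\ref{lem:field} with $q=p$ and this $k$, take $\theta$ and $*$ as in Section~\ref{sec:field}, and take $\iota$ from Lemma~\ref{lem:iota}.

\emph{The group.} By hypothesis $c=m-(2r-1+\delta)\ge0$. Let $Z=K^{\delta+c}$, containing $K^\delta$ as the first $\delta$ coordinates; the other $c$ coordinates only adjust the order. Put $d_{ij}=\iota(D(x_i,x_j))\in Z$, so that $d_{ii}=0$ and $d_{ji}=-d_{ij}$, and define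
\[
V=\{(a_1,\dots,a_r)\in E^r:a_1\in T\},\qquad \omega(a,b)=\sum_{i,j}\theta\bigl(\varphi(a_ib_j)\bigr)\,d_{ij},
\]
where each term is a scalar in $K$ times a vector in $Z$. The formula defines an $\mathbb F_p$-bilinear map on $E^r$. For $e,e'\in E$ and $v\in E^r$,
\begin{equation}\label{eq:isotropic}
\omega(ev,e'v)=\sum_{i,j}\theta\bigl(\varphi(ee'v_iv_j)\bigr)\,d_{ij}=0,
\end{equation}
because the scalars are symmetric in $i,j$: the terms $(i,j)$ and $(j,i)$ cancel and the diagonal terms vanish. With $e=e'=1$ this shows that $\omega$ is alternating. Let $G=G(\omega)$ with $\omega$ restricted to $V$. Its order is $p^{k+2k(r-1)+k(\delta+c)}=p^{k(2r-1+\delta+c)}=p^{km}$. Restricting $a_1$ to $T$ saves a factor $p^k$ in the order, and, as we see next, it leaves the intersections of $V$ with $E$-lines easy to describe.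

\emph{The abelian partition.} For each $1$-dimensional $E$-subspace $\ell$ of $E^r$ let $V_\ell=\ell\cap V$. Every nonzero vector of $V$ lies in exactly one $V_\ell$, and $\omega$ vanishes on $V_\ell$ by \eqref{eq:isotropic}. Choose a generator $v_\ell$ of $\ell$ as follows. If $\ell$ contains a vector with nonzero first coordinate, let $v_\ell$ be the generator with first coordinate $1$; then $ev_\ell\in V$ if and only if $e\in T$, so $V_\ell=Tv_\ell$. Otherwise $V_\ell=\ell=Ev_\ell$ for any generator, and we choose $v_\ell\in\mathbb F_p^r$ whenever $\ell$ contains a nonzero vector of $\mathbb F_p^r$. With these choices: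
\begin{equation}\label{eq:rational}
\text{if } 0\ne x\in\mathbb F_p^r \text{ and } \ell=Ex, \text{ then } x=dv_\ell \text{ for some } d\in\mathbb F_p\setminus\{0\}.
\end{equation}
Indeed, if the first coordinate of $x$ is nonzero, then $d$ is that coordinate. If it is zero, then $v_\ell\in\mathbb F_p^r$ and $x=dv_\ell$ with $d\in E$, and comparing a coordinate in which $v_\ell$ is nonzero gives $d\in\mathbb F_p$.

Make $V_\ell$ a $K$-space by $\kappa*(ev_\ell)=(\kappa*e)v_\ell$; this is possible in both cases, since $T$ and $E$ are $K$-spaces under $*$. Give $Z=K^{\delta+c}$ its natural structure. Lemma~\ref{lem:abelian} yields an equal partition $\mathcal L$ of $G$ into abelian subgroups of order $p^k$, made of the $K$-lines of $Z$ and the $K$-lines of the spaces $A_\ell=V_\ell\oplus Z$ not contained in $Z$.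

\emph{The exchange.} We apply Proposition~\ref{prop:switch} with $q=p$, $W=X\oplus Y$ and
\[
B\bigl(t,(x,y)\bigr)=\bigl(tx,\;\theta(t)\,\iota(y)\bigr).
\]
The first coordinate of $tx$ lies in $\mathbb F_pt\subset T$, so $tx\in V$, and $B$ is $\mathbb F_p$-bilinear.

(a) Let $(x,y)\ne0$ and $L=\{(tx,\theta(t)\iota(y)):t\in T\}$. If $x=0$, then $y\neq 0$ and $L=K\iota(y)$ is a $K$-line of $Z$, because $\theta(T)=K$. If $x\ne0$, let $\ell=Ex$ and $x=dv_\ell$ as in \eqref{eq:rational}. Then $L\subset A_\ell$, $L\not\subset Z$, $|L|=|T|=|K|$, and by \eqref{eq:star}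
\[
\kappa*\bigl((dt)v_\ell,\;\theta(t)\iota(y)\bigr)=\bigl(d(\kappa*t)v_\ell,\;\kappa\theta(t)\iota(y)\bigr)=\bigl((\kappa*t)x,\;\theta(\kappa*t)\iota(y)\bigr)\in L .
\]
So $L$ is a $K$-line of $A_\ell$ not contained in $Z$. In both cases $L\in\mathcal L$.

(b) Suppose $(tx,\theta(t)\iota(y))=(t'x',\theta(t')\iota(y'))\ne0$; then $t,t'\ne0$. If $x\ne0$, a nonzero coordinate of $tx=t'x'$ is a nonzero element of $\mathbb F_pt\cap\mathbb F_pt'$. If $x=0$, then $x'=0$ and $\theta(t)\iota(y)=\theta(t')\iota(y')\ne0$. So $0\neq\iota(y')\in K\iota(y)$, and Lemma~\ref{lem:iota} gives $y'=dy$ with $d\in\mathbb F_p\setminus\{0\}$. Then $\theta(t)\iota(y)=\theta(dt')\iota(y)$ with $\iota(y)\neq 0$, so $\theta(t)=\theta(dt')$ and $t=dt'$.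

(c) Let $t\ne0$, $x=\sum\xi_ix_i$ and $x'=\sum\xi'_jx_j$ with $\xi_i,\xi'_j\in\mathbb F_p$. Since $\theta$, $\varphi$ and $\iota$ are $\mathbb F_p$-linear,
\begin{equation}\label{eq:row}
\omega(tx,tx')=\theta\bigl(\varphi(t^2)\bigr)\sum_{i,j}\xi_i\xi'_jd_{ij}=\lambda(t)\,\theta(t)\,\iota\bigl(D(x,x')\bigr).
\end{equation}
Hence $(0,\omega(tx,tx'))=B\bigl(t,(0,\lambda(t)D(x,x'))\bigr)\in H_t$, and $H_t$ is a subgroup by Lemma~\ref{lem:group}.

The proposition gives an equal partition $\mathcal L'$ of $G$ with members of order $p^k$, and those kept from $\mathcal L$ are abelian. By \eqref{eq:row}, $H_t$ is abelian if $\lambda(t)=0$. If $\lambda(t)\ne0$, we may rescale $t$ so that $\lambda(t)=1$ without changing $H_t$. The bijection $(x,y)\mapsto B(t,(x,y))$ from $G(D)$ to $H_t$ is then a homomorphism: by \eqref{eq:row}, the product of the images of $(x,y)$ and $(x',y')$ is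
\[
\bigl(t(x+x'),\;\theta(t)\,\iota\bigl(y+y'+\tfrac12D(x,x')\bigr)\bigr),
\]
the image of $(x,y)(x',y')$. So the non-abelian members of $\mathcal L'$ are the $H_t$ with $\mathbb F_pt\not\subset\ker\lambda$; there are $p^{k-1}$ of them, and each is isomorphic to $H$. In particular $\omega\ne0$, so $G$ has exponent $p$ and class $2$.
\end{proof}

\section{The possible orders}\label{sec:orders}

\begin{proof}[Proof of Corollary~\ref{cor:orders}]
Suppose that such a partition of a group $G$ exists. By Isaacs' theorem $|G|$ is a power of a prime, and this prime is $p$ because the members have order $p^k$ with $k\geq 1$. Theorem~\ref{thm:necessary} gives $p$ odd, $k\ge3$ and $|G|=p^{mk}$ with $m\ge3$. This proves all the non-existence statements.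

Now let $p$ be odd. Let $H_0=G(D_0)$, where $D_0\colon\mathbb F_p^2\times\mathbb F_p^2\to\mathbb F_p$ is given by $D_0\bigl((\alpha,\beta),(\alpha',\beta')\bigr)=\alpha\beta'-\alpha'\beta$. This group has order $p^3$, exponent $p$ and class $2$. For each $x\ne0$ there is $x'$ with $D_0(x,x')\ne0$, so the center of $H_0$ is $0\oplus\mathbb F_p$.

If $k=3$, apply Theorem~\ref{thm:general} to $H_0$: here $r=2$, $s=1$, $\delta=1$, and all $m\ge4$ occur. If $k\ge4$, apply it to $H=H_0\times C_p^{\,k-3}$, where $C_p$ is cyclic of order $p$. This group has order $p^k$, exponent $p$, class $2$ and center $Z(H_0)\times C_p^{\,k-3}$, so $r=2$, $s=k-2\ge2$, $\delta=2$, and all $m\ge5$ occur. If moreover $3$ divides $k$, Theorem~\ref{thm:example} with $q=p^{k/3}$ gives a group of order $q^{12}=p^{4k}$ with members of order $q^3=p^k$, which is the case $m=4$.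
\end{proof}

The last case is the reason for proving Theorem~\ref{thm:example} over $\mathbb F_q$. Since $r\ge2$ always, the bound of Theorem~\ref{thm:general} reaches $m=4$ only when $r=2$ and $s=1$, that is, when $k=3$. Over $\mathbb F_q$ the central part $\{(0,0,\gamma t)\}$ of $H_t$ is $1$-dimensional, so the second coordinate of Lemma~\ref{lem:iota} is not needed.

\begin{thebibliography}{1}

\bibitem{covers}
\emph{Group Covers With A Specified},
\texttt{http://libres.uncg.edu/ir/wcu/f/Penland2011.pdf}

\end{thebibliography}
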